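
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}


\title{The edit distance function of $\mathrm{Forb}(K_{s,s})$ peaks at a single density}

\begin{abstract}
For a hereditary property $\mathcal H$ of graphs, the edit distance function $\mathrm{ed}_{\mathcal H}(p)$ is the limiting normalized distance to $\mathcal H$ of the worst graphs of density $p$. It is continuous and concave, so it attains its maximum on a closed interval $p^*_{\mathcal H}$. We answer in the negative the question whether $p^*_{\mathcal H}$ has positive length for $\mathcal H=\mathrm{Forb}(K_{s,s})$ and $s\ge7$: for every $s\ge2$ it is a single point. For $s\ge 7$ we determine the function on $\big[\frac{\sqrt3-1}2,1\big]$, and with it the point and the maximum value. We also describe what a plateau of the edit distance function of a general hereditary property must look like.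
\end{abstract}

\section{Introduction}

\subsection{The question and the answer}

A \emph{hereditary property} of graphs is a family of graphs closed under isomorphism and under taking induced subgraphs. For a graph $F$, let $\mathrm{Forb}(F)$ be the hereditary property of all graphs that contain no induced copy of $F$. For a graph $G$ and a hereditary property $\mathcal H$, let $\mathrm{dist}(G,\mathcal H)$ be the minimum number of edge additions and deletions that turn $G$ into a member of $\mathcal H$. The \emph{edit distance function} of $\mathcal H$ is
\[
\mathrm{ed}_{\mathcal H}(p)=\lim_{n\to\infty}\max\Big\{\mathrm{dist}(G,\mathcal H)\big/\tbinom n2 : |V(G)|=n,\ |E(G)|=\big\lfloor p\tbinom n2\big\rfloor\Big\},\qquad p\in[0,1].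
\]
It is known that the limit exists and that $\mathrm{ed}_{\mathcal H}$ is continuous and concave on $[0,1]$. Thus $\mathrm{ed}_{\mathcal H}(p)$ measures how far from $\mathcal H$ a graph of density $p$ can be. Let $d^*_{\mathcal H}=\max_{p}\mathrm{ed}_{\mathcal H}(p)$, and let $p^*_{\mathcal H}$ be the set of densities at which this maximum is attained. By concavity and continuity, $p^*_{\mathcal H}$ is a closed interval, possibly a single point.

The following question is posed in \cite{IMA}: for $\mathcal H=\mathrm{Forb}(K_{s,s})$, where $K_{s,s}$ is the complete bipartite graph with both parts of size $s$, is $p^*_{\mathcal H}$ an interval of positive length if $s\ge7$? The answer is no.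

\begin{theorem}\label{thm:point}
Let $\mathcal H=\mathrm{Forb}(K_{s,s})$ with $s\ge2$. Then $p^*_{\mathcal H}$ is a single point.
\end{theorem}

Throughout the paper,
\[
f(p)=\frac{p(1-p)}{1+(s-2)p}=\Big(\frac1p+\frac{s-1}{1-p}\Big)^{-1},\qquad
h(p)=\Big(2(s-2)+\frac3{1+p}\Big)^{-1},\qquad p_0=\frac{\sqrt3-1}2 .
\]

\begin{theorem}\label{thm:exact}
Let $\mathcal H=\mathrm{Forb}(K_{s,s})$ with $s\ge7$. Then $\mathrm{ed}_{\mathcal H}=\min\{f,h\}$ on $[p_0,\frac12]$ and $\mathrm{ed}_{\mathcal H}=f$ on $[\frac12,1]$. Moreover $p^*_{\mathcal H}=\{q_s\}$, where $q_s$ is the unique root in $[p_0,\frac12)$ of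
\begin{equation}\label{eq:cubic}
2(s-2)p^3+(s+1)p^2-sp+1=0
\end{equation}
\textup{(}equivalently, of $f=h$\textup{)}, and
\[
d^*_{\mathcal H}=f(q_s)=h(q_s)=\Big(2(s-1)+\frac{1-2q_s}{1+q_s}\Big)^{-1}<\frac1{2(s-1)} .
\]
For $s=7$ we have $q_7=\frac{\sqrt3-1}2$ and $d^*_{\mathcal H}=\frac1{7+3\sqrt3}$.
\end{theorem}

The third result, Theorem~\ref{thm:plateau}, concerns any hereditary property that contains arbitrarily large graphs and is not the class of all graphs. If its edit distance function is constant on an interval of positive length, then the constant is $\frac1{2m}$ for an integer $m$, and one specific configuration is responsible. Theorem~\ref{thm:point} follows quickly from it.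

\subsection{Why one expects a plateau, and why there is none}

This subsection is informal; the proofs start in Section~\ref{sec:crg}. An upper bound for $\mathrm{ed}_{\mathcal H}$ comes from a recipe for editing: split the vertex set of $G$ randomly into parts of prescribed proportions, make some parts independent and the others complete, make some pairs of parts empty or complete to each other, and leave all other pairs of parts alone. If the recipe always produces a member of $\mathcal H$, its expected cost, as a fraction of $\binom n2$, bounds the normalized distance. Three recipes matter for $\mathrm{Forb}(K_{s,s})$.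

\emph{One independent set and $s-1$ cliques}, with nothing changed between parts. In an induced $K_{s,s}$ the independent part could meet only one of the two sides, and the other side would consist of $s$ pairwise nonadjacent vertices in $s-1$ cliques. The best proportions give the cost $f(p)$. Its maximum, at $p=1/(1+\sqrt{s-1})$, is $(1+\sqrt{s-1})^{-2}$.

\emph{$2(s-1)$ cliques of equal size in $s-1$ pairs}, with all edges between the two cliques of a pair removed. To see that no induced $K_{s,s}$ remains, count each clique once for each side of $K_{s,s}$ that it meets. A clique contains at most one vertex of each side, so the count would be $2s$. Vertices from different sides are adjacent, so if both sides meet the same pair of cliques, they meet it in one and the same clique. So each pair accounts for at most $2$, and the total is at most $2s-2$. As for the cost, pairs of vertices inside a part cost $1-p$ each, pairs of vertices in two partner parts cost $p$ each, and there are asymptotically equally many of both kinds. So the cost is $\frac1{2(s-1)}$ \emph{for every $p$}. With $t=\sqrt{s-1}$, this is below the maximum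 of $f$ exactly when $(1+t)^2<2t^2$, that is, when $t>1+\sqrt2$, $s-1>3+2\sqrt2$, $s\ge7$. Hence for $s\ge7$ the constant $\frac1{2(s-1)}$ cuts off the peak of $f$, and it is natural to guess a plateau.

\emph{The same with one pair replaced by a triple} of cliques with no edges between them. The triple accounts for at most $3$ in the count above, and the total is at most $2s-1$, still less than $2s$. So there was room for one more clique, and using it always helps when $p<\frac12$. To see this in the smallest case, $s=2$, compare two disjoint cliques of equal size, at cost $\frac12(1-p)+\frac12p=\frac12$, with three disjoint cliques, at cost $\frac13(1-p)+\frac23p=\frac{1+p}3$. The latter is smaller exactly when $p<\frac12$. For general $s$ the best proportions give the cost $h(p)$, which is strictly increasing and less than $\frac1{2(s-1)}$ on $(0,\frac12)$. So for $s\ge7$ the peak of $f$ is cut off by a slope, and the maximum sits at the corner where $f=h$.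

For $s\ge 7$ the real work is the matching lower bound: no other recipe does better near the corner. After the preparations in Section~\ref{sec:crg} and the treatment of plateaus in Section~\ref{sec:plateau}, the lower bound becomes a weighted extremal problem about graphs. It is solved in Section~\ref{sec:cliques} for disjoint unions of cliques, where the idea is visible, and in Section~\ref{sec:prop} in general. Section~\ref{sec:end} completes the proof of Theorem~\ref{thm:exact}.

\section{Recipes, and the reduction to graphs}\label{sec:crg}

\subsection{CRGs}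

The recipes are formalized as follows. A \emph{CRG} (colored regularity graph) $K$ is a finite nonempty complete graph whose vertices are colored white or black and whose edges are colored white, black or gray. A sub-CRG is obtained by deleting vertices. For a graph $F$ we write $F\mapsto K$ if there is a map $\varphi:V(F)\to V(K)$ such that
\begin{itemize}
\item for each edge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is a black vertex or $\varphi(u)\varphi(v)$ is a black or gray edge;
\item for each nonadjacent pair $u\ne v$, either $\varphi(u)=\varphi(v)$ is a white vertex or $\varphi(u)\varphi(v)$ is a white or gray edge.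
\end{itemize}
So a white vertex stands for an independent part and a black vertex for a clique, a white edge for an empty pair of parts, a black edge for a complete pair, and a gray edge for an unchanged pair. Let $\mathcal K(\mathcal H)$ be the set of CRGs $K$ with $F\not\mapsto K$ for every forbidden induced subgraph $F$ of $\mathcal H$. Here $F$ may range over all graphs not in $\mathcal H$ or only over the minimal ones, since $F'\mapsto K$ implies $F\mapsto K$ for every induced subgraph $F$ of $F'$. For $\mathcal H=\mathrm{Forb}(K_{s,s})$ the condition is $K_{s,s}\not\mapsto K$. Clearly $\mathcal K(\mathcal H)$ is closed under taking sub-CRGs.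

Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ whose entries are $p$ for white vertices (on the diagonal) and white edges, $1-p$ for black vertices and black edges, and $0$ for gray edges. Put
\[
g_K(p)=\min\Big\{x^TM_K(p)x: x\ge0,\ \textstyle\sum_vx_v=1\Big\}.
\]
This is the cost of the recipe $K$ with optimal proportions $x$. For $p\in(0,1)$ it is positive, since $x^TM_K(p)x\ge\min(p,1-p)\sum_vx_v^2$. We use the following facts, valid for every hereditary property $\mathcal H$ that contains arbitrarily large graphs and is not the class of all graphs; clearly $\mathrm{Forb}(K_{s,s})$ is such a property.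
\begin{itemize}
\item[(I)] $\mathrm{ed}_{\mathcal H}(p)=\inf_{K\in\mathcal K(\mathcal H)}g_K(p)$; see \cite{BM}, and also \cite{MT}.
\item[(II)] For $p\in(0,1)$ the infimum is attained; see \cite{MT}.
\end{itemize}
Fact (II) is used only for Theorems~\ref{thm:point} and~\ref{thm:plateau}. Theorem~\ref{thm:exact}, which already answers the question for $s\ge7$, needs only (I).

Two elementary estimates will be used repeatedly. First, if $y\ge0$ and $M_K(p)y=\mathbf 1$, the all-ones vector, then
\begin{equation}\label{eq:cert}
g_K(p)\le\Big(\sum_vy_v\Big)^{-1},
\end{equation}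
because $x=y/\sum_v y_v$ is feasible and $y^TM_K(p)y=\sum_vy_v$. Second, for positive numbers $m_i$ and $x\ge0$ with $\sum_i x_i=1$, the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:CS}
\sum_im_ix_i^2\ \ge\ \Big(\sum_i\frac1{m_i}\Big)^{-1},
\end{equation}
with equality when $x_i$ is proportional to $1/m_i$.

\subsection{A minimal optimal recipe is simple}

A recipe may contain superfluous parts. Discarding them leaves a structure with very few edge colors.

\begin{lemma}\label{lem:core}
Let $p\in(0,\frac12)$, let $K$ be a CRG and $g=g_K(p)$. There are a sub-CRG $K'$ of $K$ and a vector $x$ on $V(K')$ with positive entries and $\sum_vx_v=1$ such that $g_{K'}(p)=g$ and $M_{K'}(p)x=g\mathbf1$, and such that $K'$ has no black edges and every edge of $K'$ meeting a white vertex is gray. For $p\in(\frac12,1)$ the same holds with the colors interchanged: $K'$ has no white edges, and every edge of $K'$ meeting a black vertex is gray.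
\end{lemma}

\begin{proof}
Among all minimizers of $x^TM_K(p)x$ choose one with smallest support, let $K'$ be the sub-CRG on its support, and write $M=M_{K'}(p)$ and $x$ for the restricted data. Then $g_{K'}(p)\ge g$ since $K'$ is a sub-CRG, and $x$ shows equality. As $x$ is a minimizer with positive entries, Lagrange's condition says that $Mx$ is a constant vector, and $x^TMx=g$ gives $Mx=g\mathbf1$.

Let $z\ne0$ be a vector on $V(K')$ with $\sum_vz_v=0$. Then $z^TMx=0$, so $(x+tz)^TM(x+tz)=g+t^2z^TMz$. For small $|t|$ the vector $x+tz$ is feasible, so $z^TMz\ge0$. If $z^TMz=0$, we could move from $x$ along $z$ until a coordinate vanishes, and would reach a minimizer with smaller support. Hence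
\begin{equation}\label{eq:posdef}
z^TMz>0\qquad\text{whenever } z\ne0,\ \textstyle\sum_vz_v=0 .
\end{equation}

Now let $p<\frac12$. With $z=e_u-e_v$, \eqref{eq:posdef} says $2M_{uv}<M_{uu}+M_{vv}$. For two white vertices this means $M_{uv}<p$, so $uv$ is gray. For a white and a black vertex it means $M_{uv}<\frac12$, so $uv$ is gray or white. For two black vertices it means $M_{uv}<1-p$, so again $uv$ is gray or white.

It remains to exclude white edges at a white vertex $w$. Let $U$ be the set of vertices joined to $w$ by white edges, and suppose $U\ne\emptyset$. All other edges at $w$ are gray, so $g=(Mx)_w=px_w+p\,x(U)$, where $x(U)=\sum_{u\in U}x_u$. For $u\in U$ we have $g=(Mx)_u\ge px_w+\sum_{u'\in U}M_{uu'}x_{u'}$, and therefore $\sum_{u'\in U}M_{uu'}x_{u'}\le p\,x(U)$. Let $z$ be the restriction of $x$ to $U$ divided by $x(U)$, minus $e_w$. Its entries sum to $0$, and $z^TMz\le p-2p+p=0$, contradicting \eqref{eq:posdef}.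

Interchanging the colors white and black and replacing $p$ by $1-p$ leaves the matrix unchanged. This gives the case $p>\frac12$.
\end{proof}

\subsection{Black CRGs and free pairs}

We shall see that for $p<\frac12$ the recipes that matter have only black vertices, and then, by Lemma~\ref{lem:core}, only white and gray edges. Such a CRG is described by the graph $W$ of its white edges. Call $(A,B)$ a \emph{free pair} of $W$ if $A,B\subseteq V(W)$ and no $a\in A$ is adjacent in $W$ to a $b\in B$; here $a=b$ is allowed. In particular $(I,I)$ is a free pair for every independent set $I$.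

\begin{lemma}\label{lem:free}
Let $K$ be a CRG with only black vertices and only white and gray edges, and let $W$ be its graph of white edges. Then $K_{s,s}\mapsto K$ if and only if $W$ has a free pair $(A,B)$ with $|A|=|B|=s$.
\end{lemma}

\begin{proof}
Let $\varphi$ witness $K_{s,s}\mapsto K$. Nonadjacent vertices cannot share a black vertex, so $\varphi$ is injective on each side. An edge of $K_{s,s}$ has its ends mapped to the same vertex or to the ends of a gray edge. So the images of the two sides form a free pair. Conversely, map the two sides bijectively onto $A$ and $B$. Within a side the images are distinct vertices joined by a white or gray edge. Across the sides they are equal black vertices or joined by a gray edge.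
\end{proof}

For $m\ge1$ let $B_m$ be the CRG with $2m$ black vertices whose white edges form a perfect matching, all other edges being gray. Let $B_m^+$ be the CRG with $2m+1$ black vertices whose white edges form the disjoint union of a triangle and $m-1$ edges, all other edges being gray. Thus $B_m$ and $B_m^+$ with $m=s-1$ are the second and third recipes of the introduction.

\begin{lemma}\label{lem:Bplus}
\textup{(a)} $g_{B_m^+}(p)\le\big(2(m-1)+\frac3{1+p}\big)^{-1}$ for $p\in(0,1)$.

\textup{(b)} For $s\ge2$, $B_{s-1}^+\in\mathcal K(\mathrm{Forb}(K_{s,s}))$, while $B_m\notin\mathcal K(\mathrm{Forb}(K_{s,s}))$ for $m\ge s$.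
\end{lemma}

\begin{proof}
(a) Let $y=1$ on the vertices of the $m-1$ isolated white edges and $y=\frac1{1+p}$ on the white triangle. Then $M_{B_m^+}(p)y=\mathbf1$: on an edge we get $(1-p)+p=1$, and on the triangle $\frac{(1-p)+2p}{1+p}=1$. Now apply \eqref{eq:cert}.

(b) Let $(A,B)$ be a free pair in the white graph of $B_{s-1}^+$, and let $Q$ be a component of this graph; it is a clique. If $A\cap Q$ and $B\cap Q$ are both nonempty, then they are one and the same single vertex. Hence $|A\cap Q|+|B\cap Q|\le\max(2,|Q|)$, and $|A|+|B|\le2(s-2)+3<2s$. By Lemma~\ref{lem:free}, $K_{s,s}\not\mapsto B_{s-1}^+$. If $m\ge s$, choose one vertex from each of $s$ white edges of $B_m$. They form an independent set $I$ of the white graph, and $(I,I)$ is a free pair of two $s$-sets. So $K_{s,s}\mapsto B_m$.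
\end{proof}

\subsection{First bounds}

\begin{lemma}\label{lem:bounds}
Let $\mathcal H=\mathrm{Forb}(K_{s,s})$ with $s\ge2$.

\textup{(a)} $\mathrm{ed}_{\mathcal H}(p)\le f(p)$ for $p\in(0,1)$, with equality for $p\in[\frac12,1)$.

\textup{(b)} $\mathrm{ed}_{\mathcal H}(p)\le h(p)$ for $p\in(0,1)$.

\textup{(c)} Let $p\in(0,\frac12)$, $K\in\mathcal K(\mathcal H)$, and let $K'$ be as in Lemma~\ref{lem:core}. Then $g_K(p)\ge f(p)$, or all vertices of $K'$ are black.
\end{lemma}

\begin{proof}
(a) Let $K$ have one white and $s-1$ black vertices and only gray edges. By \eqref{eq:CS} with its equality case, $g_K(p)=f(p)$. If $K_{s,s}\mapsto K$, the preimage of the white vertex is independent, so it lies in one side. The $s$ vertices of the other side are mapped to the $s-1$ black vertices, at most one to each, which is impossible. So $K\in\mathcal K(\mathcal H)$, and $\mathrm{ed}_{\mathcal H}\le f$ by (I).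

Let $p\in(\frac12,1)$, $K\in\mathcal K(\mathcal H)$, and take $K'$ from Lemma~\ref{lem:core}. Two white vertices of $K'$ would be joined by a gray or black edge, and mapping one side of $K_{s,s}$ to each of them would give $K_{s,s}\mapsto K'$. So $K'$ has at most one white vertex. The black vertices of $K'$ are pairwise joined by gray edges. If there were $s$ of them, we could assign them to the edges of a perfect matching of $K_{s,s}$ and map both ends of each matching edge to the assigned vertex, and again $K_{s,s}\mapsto K'$. So $K'$ has at most $s-1$ black vertices. Discarding the off-diagonal terms and using \eqref{eq:CS}, we get $g_K(p)=g_{K'}(p)\ge f(p)$. By (I), $\mathrm{ed}_{\mathcal H}(p)\ge f(p)$. The case $p=\frac12$ follows by continuity.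

(b) This is Lemma~\ref{lem:Bplus} with $m=s-1$, together with (I).

(c) Two white vertices of $K'$ would be joined by a gray edge, and mapping one side of $K_{s,s}$ to each would give $K_{s,s}\mapsto K'$. Suppose $K'$ has exactly one white vertex $w$. All edges at $w$ are gray and the edges between black vertices are white or gray. If there were $s$ black vertices, we could map one side of $K_{s,s}$ to $w$ and the other injectively to black vertices. So there are at most $s-1$ black vertices, and $g_K(p)=g_{K'}(p)\ge f(p)$ by \eqref{eq:CS} as in (a).
\end{proof}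

\section{Plateaus of a general hereditary property}\label{sec:plateau}

On a plateau an optimal recipe must stay optimal while $p$ moves, with the same proportions. This rigidity forces it to be some $B_m$ or, for $p>\frac12$, the same with the colors interchanged. For a CRG $K$ let $\overline K$ be obtained by interchanging white and black (on vertices and edges), so that $M_{\overline K}(p)=M_K(1-p)$.

\begin{theorem}\label{thm:plateau}
Let $\mathcal H$ be a hereditary property that contains arbitrarily large graphs and is not the class of all graphs. If $\mathrm{ed}_{\mathcal H}\equiv c$ on an open interval $J\subseteq(0,\frac12)$, then $c=\frac1{2m}$ for an integer $m\ge1$, $B_m\in\mathcal K(\mathcal H)$ and $B_m^+\notin\mathcal K(\mathcal H)$. If $J\subseteq(\frac12,1)$, the same holds with $\overline{B_m}$ and $\overline{B_m^+}$. Consequently $p^*_{\mathcal H}$ has positive length if and only if for some $m$ one of $B_m,\overline{B_m}$ lies in $\mathcal K(\mathcal H)$ and $\mathrm{ed}_{\mathcal H}=\frac1{2m}$ on some interval of positive length.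
\end{theorem}

\begin{proof}
Let $J\subseteq(0,\frac12)$ and $p_1\in J$. By (II) there is $K\in\mathcal K(\mathcal H)$ with $g_K(p_1)=c$; in particular $c>0$. Take $K'$ and $x$ from Lemma~\ref{lem:core} for $K$ and $p_1$; then $K'\in\mathcal K(\mathcal H)$. Keep $x$ fixed and let $\ell(p)=x^TM_{K'}(p)x$. This is an affine function of $p$. On $J$ we have $\ell\ge g_{K'}\ge\mathrm{ed}_{\mathcal H}=c$, and $\ell(p_1)=c$ at an interior point of $J$. Hence $\ell\equiv c$, and for each $p\in J$ the vector $x$ is a minimizer with positive entries, with minimum $c$. By Lagrange's condition,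
\[
M_{K'}(p)x=c\mathbf1\qquad\text{for all }p\in J .
\]
Both sides are affine in $p$, so the identity holds for all real $p$.

Put $p=0$. All edges at a white vertex of $K'$ are gray, so a white vertex would give $0=c$. Hence all vertices are black. As there are no black edges, we get $x_v=c$ for every $v$. Now put $p=1$: the total $x$-weight of the white neighbors of each $v$ is $c$, so each $v$ has exactly one white neighbor. Thus $K'=B_m$ for some $m$, and $1=\sum_vx_v=2mc$.

If $B_m^+\in\mathcal K(\mathcal H)$, then (I) and Lemma~\ref{lem:Bplus}(a) give $c\le\big(2(m-1)+\frac3{1+p_1}\big)^{-1}<\frac1{2m}$, because $\frac3{1+p_1}>2$ for $p_1<\frac12$. This is a contradiction.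

The argument used about $\mathcal K(\mathcal H)$ only that it is closed under sub-CRGs and satisfies (I) and (II). For $J\subseteq(\frac12,1)$ apply it to the family of all $\overline K$ with $K\in\mathcal K(\mathcal H)$ and to the function $p\mapsto\mathrm{ed}_{\mathcal H}(1-p)$.

For the last statement, an interval of positive length in $[0,1]$ contains an open interval that lies in $(0,\frac12)$ or in $(\frac12,1)$, which gives one direction. Conversely, a concave function that is constant on an interval of positive length attains its maximum there.
\end{proof}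

\begin{example}
Plateaus do occur. Let $\mathcal H$ consist of all disjoint unions of at most two cliques, that is, of all graphs with no induced $3K_1$ (three isolated vertices) and no induced $P_3$ (the path on three vertices). A member of $\mathcal K(\mathcal H)$ has no white vertex, since $3K_1$ maps to one. It has no gray edge between black vertices, since $P_3$ maps to such an edge: the middle vertex and one end go to one vertex, the other end to the other. It has no three black vertices pairwise joined by white edges, since $3K_1$ maps to them. So for $p<\frac12$ Lemma~\ref{lem:core} leaves only a single black vertex, with $g=1-p$, and $B_1$, with $g=\frac12$; for $p>\frac12$ it leaves only the single black vertex.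

Both belong to $\mathcal K(\mathcal H)$. Indeed, nonadjacent vertices need distinct images when all vertices of the CRG are black. This rules out $3K_1$, and it rules out $P_3$ for the single black vertex. For $B_1$, the two ends of $P_3$ would have distinct images, so the middle vertex would share its image with one end, and its edge to the other end would lie on the white edge of $B_1$, which is not allowed. Hence $\mathrm{ed}_{\mathcal H}(p)=\min\{\frac12,1-p\}$ and $p^*_{\mathcal H}=[0,\frac12]$. The improvement $B_1^+$, three disjoint cliques, is not available here, because $\mathcal H$ forbids $3K_1$.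
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:point}]
The derivative of $f$ has the sign of
\begin{equation}\label{eq:fprime}
(1-2p)\big(1+(s-2)p\big)-(s-2)p(1-p)=1-2p-(s-2)p^2=(1-p)^2-(s-1)p^2 ,
\end{equation}
which is negative on $(\frac12,1)$. So by Lemma~\ref{lem:bounds}(a) $\mathrm{ed}_{\mathcal H}$ is strictly decreasing on $[\frac12,1)$. If $p^*_{\mathcal H}$ had positive length, it would therefore contain an open interval $J\subseteq(0,\frac12)$. By Theorem~\ref{thm:plateau} there is an $m$ with $B_m\in\mathcal K(\mathcal H)$ and $B_m^+\notin\mathcal K(\mathcal H)$. By Lemma~\ref{lem:Bplus}(b), $m\le s-1$. But then $B_m^+$ is a sub-CRG of $B_{s-1}^+\in\mathcal K(\mathcal H)$, so $B_m^+\in\mathcal K(\mathcal H)$, a contradiction.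
\end{proof}

\section{The extremal problem, and the case of disjoint cliques}\label{sec:cliques}

For a function $y$ on the vertices of a graph and a set $U$ of vertices put $y(U)=\sum_{u\in U}y_u$. As usual $N(v)$ is the set of neighbors of $v$, and $N[v]=N(v)\cup\{v\}$.

Let $\mathcal H=\mathrm{Forb}(K_{s,s})$, $p_0\le p<\frac12$ and $K\in\mathcal K(\mathcal H)$. Let $K'$, $x$ and $g$ be as in Lemma~\ref{lem:core}, suppose that all vertices of $K'$ are black, and let $W$ be the graph of white edges of $K'$. By Lemma~\ref{lem:free}, $W$ has no free pair of two $s$-sets. Put $y=x/g$. Then $M_{K'}(p)y=\mathbf 1$, which is condition \eqref{eq:vertex} below, and $y(V(W))=1/g$. So the desired bound $g\ge h(p)$ follows from the following statement.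

\begin{proposition}\label{prop:main}
Let $s\ge7$ and $p_0\le p<\frac12$. Let $W$ be a finite graph and $y:V(W)\to(0,\infty)$ a function with
\begin{equation}\label{eq:vertex}
(1-p)y_v+p\,y(N(v))=1\qquad\text{for all }v\in V(W).
\end{equation}
If $W$ has no free pair of two $s$-sets, then $Y:=y(V(W))\le2(s-2)+\frac3{1+p}$.
\end{proposition}

From now on
\[
\lambda=1-2p,\qquad\eta=\frac p{1+p}.
\]
The claimed bound is $2(s-2)+\frac3{1+p}=2(s-1)+\frac\lambda{1+p}=2(s-1)+\frac\lambda p\,\eta$. We collect here the basic numerical facts about $p$. Since $p_0$ is the positive root of $2p^2+2p=1$, we have $2p^2+2p\ge1$ for $p\ge p_0$, which is the same as $\lambda\le\eta$. Equality holds at $p_0$, where $\lambda=\eta=2-\sqrt3$. As $\lambda$ decreases and $\eta$ increases with $p$,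
\begin{equation}\label{eq:num}
\lambda\le2-\sqrt3\le\eta,\qquad \frac1\lambda\ge2+\sqrt3>\frac{11}3,\qquad 4-\eta\le2+\sqrt3\le\frac1\lambda,
\end{equation}
and also $\lambda<p$, $2\lambda<1$, $p>\frac13$; the inequalities involving $\frac{11}3$ and $\frac13$ both come from $\sqrt3>\frac53$. At $p=p_0$ two of these relations, $\lambda\le\eta$ and $4-\eta\le\frac1\lambda$, hold with equality. This is where the restriction $p\ge p_0$ comes from.

\medskip
\noindent\textbf{Disjoint cliques.} To see the idea, let $W$ be a disjoint union of $\alpha$ cliques. On a clique with $n$ vertices, the matrix of \eqref{eq:vertex} has $1-p$ on the diagonal and $p$ elsewhere. It is positive definite because $p<\frac12$, so $y$ takes the constant value $t_n=\frac1{1+(n-2)p}$ there. From $1-t_n=\frac{(n-2)p}{1+(n-2)p}$ we get $nt_n=2+\frac\lambda p(1-t_n)$, and so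
\[
Y=2\alpha+\frac\lambda pD,\qquad D=\sum_{\text{cliques}}(1-t_n).
\]
A single vertex contributes $-\frac p{1-p}$ to $D$, an edge $0$, a triangle $\eta$, and every larger clique less than $1$. So edges are neutral. With $\alpha=s-1-j$ the claim is that the excess $D$ is at most $\eta+\frac{2p}\lambda j$.

In a free pair $(A,B)$ each clique either contributes one common vertex to both sets, or contributes vertices to at most one of them. We record this as contributions $(1,1)$, $(k,0)$, $(0,k)$, where $k$ is at most the size of the clique. Giving $(1,1)$ everywhere shows $\alpha\le s-1$, that is, $j\ge0$. Suppose first that $\alpha=s-1$, so that this choice is one short of the forbidden pair. Two exchanges gain the missing element.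
\begin{itemize}
\item \emph{Three against three.} Two cliques with at least $3$ vertices contribute $(3,0)$ and $(0,3)$, the others $(1,1)$. Each set then has $(s-3)+3=s$ elements. So at most one clique has more than two vertices.
\item \emph{Four against two and two.} A clique with at least $4$ vertices contributes $(4,0)$, two further cliques with at least $2$ vertices contribute $(0,2)$ each, the others $(1,1)$. Each set then has $(s-4)+4=s$ elements. So if there is a clique with $4$ or more vertices, all the others except at most one are single vertices, and the exceptional one, if any, is an edge.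
\end{itemize}
If there is a clique with $4$ or more vertices, then there are at least $s-3\ge4$ single vertices. Already two of them give $D<1-\frac{2p}{1-p}=\frac{1-3p}{1-p}<0$. Otherwise only one clique can have a positive contribution, and it is a triangle, so $D\le\eta$. This is the claim for $j=0$. If $j\ge1$, then three against three, performed $j+1$ times in parallel, shows that at most $2j+1$ cliques have more than two vertices. So $D\le2j+1$, which is enough, as we check in Section~\ref{sec:jpos}.

In general a maximum independent set $C$ of $W$ plays the role of a choice of one vertex from each clique. Two things can go wrong: vertices may be adjacent to several elements of $C$, and vertices belonging to different elements of $C$ may be adjacent and spoil the exchanges. Both are limited by the vertex equation \eqref{eq:vertex}, and the proof is an accounting of what they cost.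

\section{Proof of Proposition~\ref{prop:main}}\label{sec:prop}

\subsection{Bookkeeping}

Let $\alpha$ be the independence number of $W$; we may assume that $W$ is nonempty. An independent $s$-set would give a free pair, so $\alpha=s-1-j$ with $j\ge0$. Among the independent sets of size $\alpha$ let $C$ be one with $y(C)$ maximum. Every vertex outside $C$ has a neighbor in $C$. For $c\in C$ let $P_c$ be the set of vertices outside $C$ whose only neighbor in $C$ is $c$ (the ``private'' vertices of $c$), and let $R$ be the set of vertices $u\notin C$ with $k_u:=|N(u)\cap C|\ge2$. Put $Q_c=\{c\}\cup P_c$. Then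
\begin{itemize}
\item $Q_c$ is a clique of $W$, since two nonadjacent vertices of $P_c$ could replace $c$ and enlarge $C$;
\item $y_u\le y_c$ for $u\in P_c$, since replacing $c$ by $u$ gives another independent set of size $\alpha$.
\end{itemize}
For $c\in C$ let $a_c=y_c$, let $b_c\ge d_c$ be the weights $y$ of the heaviest and of the second heaviest vertex of $P_c$ ($0$ if missing), and put
\[
r_c=y(N(c)\cap R),\qquad \tau_c=y(P_c)-b_c,\qquad \rho_c=\tau_c-d_c\ge0,\qquad \Delta_c=a_c-b_c\ge0 .
\]
Thus $\tau_c$ is what $Q_c$ has beyond an edge, and $\rho_c$ what it has beyond a triangle. Let $L=\{c\in C:|P_c|\ge2\}$; then $\tau_c=0$ for $c\notin L$. Call $c$ \emph{bare} if $P_c=\emptyset$. Finally let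
\[
X=\sum_{u\in R}(k_u-1)y_u,\qquad D=\sum_{c\in C}(1-a_c)-\frac p\lambda X .
\]

\begin{lemma}\label{lem:book}
\textup{(a)} $Y=2\alpha+\frac\lambda pD$. Hence the bound of Proposition~\ref{prop:main} is equivalent to
\begin{equation}\label{eq:goal}
D\le\eta+\frac{2p}\lambda\,j .
\end{equation}
\textup{(b)} For $c\in C$ we have
\begin{equation}\label{eq:excess}
1-a_c=p(\tau_c+r_c-\Delta_c);
\end{equation}
in particular $1-a_c\le p\,r_c$ if $c\notin L$. If $c$ is bare, then $1-a_c=\frac p{1-p}(r_c-1)$.

\textup{(c)} For $c\in C$ and $u\in P_c$,
\begin{equation}\label{eq:out}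
y(N(u)\setminus Q_c)=r_c+\frac\lambda p(a_c-y_u).
\end{equation}
\end{lemma}

\begin{proof}
Write \eqref{eq:vertex} as $p\,y(N[v])=1-\lambda y_v$.

(a) Sum this over $v\in C$. In $\sum_{v\in C}y(N[v])$ each vertex of $C$ and each private vertex is counted once, and each $u\in R$ is counted $k_u$ times. So $Y+X=\frac1p(\alpha-\lambda y(C))$. On the other hand,
\[
2\alpha+\frac\lambda pD=2\alpha+\frac{\lambda\alpha}p-\frac{\lambda y(C)}p-X=\frac{\alpha-\lambda y(C)}p-X=Y,
\]
because $2+\frac\lambda p=\frac1p$. The bound to be proved is $Y\le2(s-1)+\frac\lambda p\eta$, and $2(s-1)-2\alpha=2j$, which gives \eqref{eq:goal}.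

(b) The neighbors of $c$ are the vertices of $P_c$ and of $N(c)\cap R$. So \eqref{eq:vertex} reads $(1-p)a_c+p(b_c+\tau_c+r_c)=1$, which is \eqref{eq:excess}. If $c\notin L$, then $\tau_c=0$, and $\Delta_c\ge0$. If $c$ is bare, the equation is $(1-p)a_c+p\,r_c=1$, so $1-a_c=\frac{(1-p)-1+p\,r_c}{1-p}$.

(c) We have $Q_c\subseteq N[u]$ and $y(Q_c)=y(N[c])-r_c$. Hence $y(N(u)\setminus Q_c)=y(N[u])-y(N[c])+r_c=\frac{1-\lambda y_u}p-\frac{1-\lambda a_c}p+r_c$.
\end{proof}

Part (c) is what limits edges between different cliques: a private vertex of $c$ that is nearly as heavy as $c$ sends little weight outside $Q_c$, unless $r_c$ is large. Large $r_c$, in turn, are paid for by $X$: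

\begin{lemma}\label{lem:price}
Let $\gamma_c\ge0$ for $c\in C$, with $\gamma_c+\gamma_{c'}\le\frac1\lambda$ for all distinct $c,c'\in C$. Then $\sum_{c\in C}\gamma_cr_c\le\frac X\lambda$. In particular, $\frac32\sum_{c\in C}r_c\le\frac X\lambda$.
\end{lemma}

\begin{proof}
We have $\sum_c\gamma_cr_c=\sum_{u\in R}y_u\,\Gamma_u$ with $\Gamma_u=\sum_{c\in N(u)\cap C}\gamma_c$. Summing the hypothesis over the pairs in $N(u)\cap C$ gives $(k_u-1)\Gamma_u\le\binom{k_u}2\frac1\lambda$, so $\Gamma_u\le\frac{k_u}{2\lambda}\le\frac{k_u-1}\lambda$, since $k_u\ge2$. The last claim holds since $3\le\frac1\lambda$.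
\end{proof}

\subsection{The two exchanges}

The two exchanges of Section~\ref{sec:cliques} now lead to inequalities: if an exchange is blocked, then it is blocked by edges between different cliques, and their weight is bounded by \eqref{eq:out}.

\begin{lemma}[Three against three]\label{lem:33}
Let $S\subseteq L$ with $|S|=j+1$. There is a set $T\subseteq L\setminus S$ with $|T|\le j$ and
\begin{equation}\label{eq:33}
\sum_{c'\in L\setminus(S\cup T)}\tau_{c'}\le\sum_{c\in S}\Big(2r_c+\frac\lambda p(2a_c-b_c-d_c)\Big).
\end{equation}
\end{lemma}

\begin{proof}
For $c\in S$ let $u_c,v_c$ be the two heaviest vertices of $P_c$, and let $\mathcal U$ be the set of all these vertices. Let $N(\mathcal U)=\bigcup_{u\in\mathcal U}N(u)$, and let $T$ be the set of $c'\in L\setminus S$ for which at least two vertices of $P_{c'}$ lie outside $N(\mathcal U)$.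

Suppose $|T|\ge j+1$. Choose $T_0\subseteq T$ with $|T_0|=j+1$, put $C_0=C\setminus(S\cup T_0)$, and let
\[
A=C_0\cup\bigcup_{c\in S}\{c,u_c,v_c\},\qquad
B=C_0\cup\bigcup_{c'\in T_0}\{c',w_{c'},w'_{c'}\},
\]
where $w_{c'},w'_{c'}\in P_{c'}\setminus N(\mathcal U)$ are distinct. This is a free pair: vertices of $C$ are pairwise nonadjacent; the private vertices in $A$ have no neighbor in $C\setminus S=B\cap C$; the private vertices in $B$ have no neighbor in $C\setminus T_0=A\cap C$; and the private vertices in $B$ avoid $N(\mathcal U)$. Both sets have size $\alpha-2(j+1)+3(j+1)=\alpha+j+1=s$, contradicting the hypothesis on $W$. So $|T|\le j$.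

For $c'\in L\setminus(S\cup T)$ at most one vertex of $P_{c'}$ lies outside $N(\mathcal U)$, and its weight is at most $b_{c'}$. Hence $\tau_{c'}\le y(P_{c'}\cap N(\mathcal U))$. The sets $P_{c'}$ with $c'\notin S$ are disjoint from each other and from all $Q_c$, $c\in S$. So the sum of the $\tau_{c'}$ is at most $\sum_{c\in S}\big(y(N(u_c)\setminus Q_c)+y(N(v_c)\setminus Q_c)\big)$, and \eqref{eq:out} with $y_{u_c}=b_c$ and $y_{v_c}=d_c$ gives \eqref{eq:33}.
\end{proof}

\begin{lemma}[Four against two and two]\label{lem:422}
Let $j=0$. Let $c,c',c''\in C$ be distinct, with $c'$ and $c''$ not bare. Then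
\begin{equation}\label{eq:422}
\rho_c\le r_{c'}+r_{c''}+\frac\lambda p(\Delta_{c'}+\Delta_{c''}).
\end{equation}
\end{lemma}

\begin{proof}
Let $u'$ and $u''$ be heaviest vertices of $P_{c'}$ and $P_{c''}$. If three vertices $x_1,x_2,x_3$ of $P_c$ were outside $N(u')\cup N(u'')$, then with $C_0=C\setminus\{c,c',c''\}$ the sets
\[
A=C_0\cup\{c,x_1,x_2,x_3\},\qquad B=C_0\cup\{c',u',c'',u''\}
\]
would form a free pair: each private vertex has its only $C$-neighbor in its own set and not in the other, and the $x_i$ are not adjacent to $u'$ or $u''$. Both sets have size $\alpha+1=s$, a contradiction. So at most two vertices of $P_c$ lie outside $N(u')\cup N(u'')$. Their total weight is at most $b_c+d_c$, so $\rho_c=y(P_c)-b_c-d_c\le y\big(P_c\cap(N(u')\cup N(u''))\big)$. Since $P_c$ is disjoint from $Q_{c'}$ and $Q_{c''}$, \eqref{eq:422} follows from \eqref{eq:out} with $y_{u'}=b_{c'}$ and $y_{u''}=b_{c''}$.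
\end{proof}

\subsection{The case $j\ge1$}\label{sec:jpos}

We show $D\le2j+1$. This implies \eqref{eq:goal}: by monotonicity $\frac{2p}\lambda\ge\frac{2p_0}{2-\sqrt3}=(\sqrt3-1)(2+\sqrt3)=1+\sqrt3$, and $\eta\ge2-\sqrt3$, so
\[
\eta+\frac{2p}\lambda j-(2j+1)\ge(2-\sqrt3)+(1+\sqrt3)j-2j-1=(\sqrt3-1)(j-1)\ge0 .
\]

Suppose $|L|\le2j+1$. We bound $1-a_c$ by $1$ for $c\in L$ and by $p\,r_c$ for $c\notin L$, and get $D\le2j+1+p\big(\sum_cr_c-\frac X\lambda\big)\le2j+1$ by Lemma~\ref{lem:price}.

Suppose $|L|\ge2j+2$. Let $S$ consist of the $j+1$ elements of $L$ with smallest $r_c$, so that $\sum_{c\in S}r_c\le\frac12\sum_{c\in C}r_c$, and take $T$ from Lemma~\ref{lem:33}. We bound $1-a_c$ by $1$ for $c\in T$, keep it for $c\in S$, and use \eqref{eq:excess} with $\Delta_c\ge0$ for all other $c$. By \eqref{eq:33}, where $2a_c-b_c-d_c\le2a_c$,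
\[
D\le j+\sum_{c\in S}(1-a_c+2\lambda a_c)+p\Big(2\sum_{c\in S}r_c+\sum_{c\in C\setminus S}r_c-\frac X\lambda\Big).
\]
Each of the $j+1$ terms of the first sum is at most $1$, because $2\lambda<1$. The bracket is at most $\frac32\sum_{c\in C}r_c-\frac X\lambda\le0$. Hence $D\le2j+1$.

\subsection{The case $j=0$ with at least two bare elements}

Now $\alpha=s-1$ and we need $D\le\eta$. The set $T$ of Lemma~\ref{lem:33} is always empty, and $S$ has one element. Let $z_1,z_2\in C$ be two bare elements; each gains us the constant $\frac p{1-p}$ by Lemma~\ref{lem:book}(b).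

If $L\ne\emptyset$, choose $c\in L$ and use Lemma~\ref{lem:33} with $S=\{c\}$. Keep $1-a_c$, use the formula for bare elements for $z_1,z_2$, and \eqref{eq:excess} with $\Delta_x\ge0$ for all other $x\in C$. Since $1-a_c+2\lambda a_c\le1$, we obtain
\[
D\le1-\frac{2p}{1-p}+p\Big(\sum_{x\in C}\gamma_xr_x-\frac X\lambda\Big),\qquad
\gamma_c=2,\quad\gamma_{z_1}=\gamma_{z_2}=\frac1{1-p},\quad\gamma_x=1\text{ otherwise}.
\]
If $L=\emptyset$, the same bound holds with no element of coefficient $2$ (and even without the initial $1$). As $1\le\frac1{1-p}\le2$ and at most one coefficient is $2$, the sum of two coefficients is at most $2+\frac1{1-p}$. This is at most $\frac1\lambda$, since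
\[
\frac1\lambda-\frac1{1-p}=\frac p{(1-p)(1-2p)}
\]
is increasing in $p$ and equals $(2+\sqrt3)-\big(1+\frac{\sqrt3}3\big)=1+\frac2{\sqrt3}>2$ at $p_0$. By Lemma~\ref{lem:price}, $D\le1-\frac{2p}{1-p}=\frac{1-3p}{1-p}<0$.

\subsection{The case $j=0$ with at most one bare element}

Again we need $D\le\eta$, and $T=\emptyset$ in Lemma~\ref{lem:33}. There are at least $\alpha-1=s-2\ge5$ elements of $C$ that are not bare; this is where $s\ge7$ is used. By \eqref{eq:excess},
\begin{equation}\label{eq:Dsum}
D=p\Big(\sum_{x\in C}(\tau_x+r_x-\Delta_x)-\frac X\lambda\Big).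
\end{equation}
For $c\in L$, the ``triangle part'' of the vertex equation $(1-p)a_c+p(b_c+d_c+\rho_c+r_c)=1$ is
\begin{equation}\label{eq:H}
H:=(1-p)a_c+p\,b_c+p\,d_c=1-p(\rho_c+r_c)\le1-p\,r_c .
\end{equation}

\emph{$L=\emptyset$.} Then all $\tau_x$ vanish, and $D\le p\big(\sum_xr_x-\frac X\lambda\big)\le0$.

\emph{$L=\{c\}$.} Among the elements of $C\setminus\{c\}$ that are not bare let $c',c''$ be two with smallest $r$. There are at least $4$ such elements, so $r_{c'}+r_{c''}\le\frac12\sum_xr_x$. In \eqref{eq:Dsum} the only nonzero $\tau$ is $\tau_c=d_c+\rho_c$. We insert \eqref{eq:422} and keep, among the terms $-\Delta_x$, only $-\Delta_{c'}$ and $-\Delta_{c''}$. The total contribution of $\Delta_{c'}$ and $\Delta_{c''}$ to the resulting bound is $(\lambda-p)(\Delta_{c'}+\Delta_{c''})\le0$, since $\lambda<p$. So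
\[
D\le p\,d_c+p\Big(\frac32\sum_xr_x-\frac X\lambda\Big)\le p\,d_c .
\]
As $a_c\ge b_c\ge d_c$, \eqref{eq:H} gives $(1+p)d_c\le H\le1$, and hence $D\le\frac p{1+p}=\eta$.

\emph{$|L|\ge2$.} This is the case in which both exchanges are needed: three against three for the elements of $L$ other than $c$, and four against two and two for $c$ itself. Choose distinct $c,c^*\in L$ with $r_c\le r_{c^*}$. Among the elements of $C\setminus\{c,c^*\}$ that are not bare let $c',c''$ be two with smallest $r$. There are at least $3$ such elements, so $r_{c'}+r_{c''}\le\frac23\sum_{x\ne c,c^*}r_x$. Lemma~\ref{lem:33} with $S=\{c\}$ gives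
\[
\sum_{x\ne c}\tau_x\le2r_c+\frac\lambda p(2a_c-b_c-d_c).
\]
We insert this, $\tau_c=d_c+\rho_c$ and \eqref{eq:422} into \eqref{eq:Dsum}, and keep from the terms $-\Delta_x$ those with $x=c,c',c''$. Again $(\lambda-p)(\Delta_{c'}+\Delta_{c''})\le0$, and we get
\begin{equation}\label{eq:DF}
D\le F+p\Big(\sum_xr_x+2r_c+r_{c'}+r_{c''}-\frac X\lambda\Big),\qquad
F=p\,d_c-p(a_c-b_c)+\lambda(2a_c-b_c-d_c).
\end{equation}

To compare $F$ with $H$, write both in terms of the nonnegative quantities $a_c-b_c$, $b_c-d_c$, $d_c$:
\begin{align*}
F&=(2\lambda-p)(a_c-b_c)+\lambda(b_c-d_c)+p\,d_c,\\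
H&=(1-p)(a_c-b_c)+(b_c-d_c)+(1+p)d_c .
\end{align*}
We have $\lambda\le\eta$, hence $2\lambda-p\le\frac{2p}{1+p}-p=\frac{p(1-p)}{1+p}=\eta(1-p)$, and $p=\eta(1+p)$. So each coefficient of $F$ is at most $\eta$ times that of $H$, and by \eqref{eq:H}
\[
F\le\eta H\le\eta-\eta p\,r_c .
\]
With this, \eqref{eq:DF} gives $r_c$ the total coefficient $3-\eta$, and the elements other than $c,c^*$ on average the coefficient $\frac53$. The sum of these two would exceed $\frac1\lambda=4-\eta$ at $p=p_0$, so Lemma~\ref{lem:price} would not apply. But $r_c\le r_{c^*}$ allows us to share the burden: $(2-\eta)r_c\le\big(1-\frac\eta2\big)(r_c+r_{c^*})$. Hence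
\[
D\le\eta+p\Big(\sum_{x\in C}\gamma_xr_x-\frac X\lambda\Big),\qquad
\gamma_c=\gamma_{c^*}=2-\frac\eta2,\quad\gamma_x=\frac53\text{ otherwise}.
\]
The sums of two coefficients are $4-\eta$, $\frac{11}3-\frac\eta2$ or $\frac{10}3$, and by \eqref{eq:num} all of these are at most $\frac1\lambda$. By Lemma~\ref{lem:price}, $D\le\eta$. This completes the proof of Proposition~\ref{prop:main}. \qed

\section{Proof of Theorem~\ref{thm:exact}}\label{sec:end}

\emph{The function.} By Lemma~\ref{lem:bounds}(a) and continuity, $\mathrm{ed}_{\mathcal H}=f$ on $[\frac12,1]$. Let $p\in[p_0,\frac12)$ and $K\in\mathcal K(\mathcal H)$, and let $K'$, $x$ and $g=g_K(p)$ be as in Lemma~\ref{lem:core}. By Lemma~\ref{lem:bounds}(c), either $g\ge f(p)$ or all vertices of $K'$ are black. In the latter case, as explained at the beginning of Section~\ref{sec:cliques}, Proposition~\ref{prop:main} applies to the graph of white edges of $K'$ and to $y=x/g$, and gives $\frac1g=\sum_vy_v\le\frac1{h(p)}$, so $g\ge h(p)$. Hence $g_K(p)\ge\min\{f(p),h(p)\}$ for all $K\in\mathcal K(\mathcal H)$. With (I) and the upper bounds in Lemma~\ref{lem:bounds}(a),(b),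 we get $\mathrm{ed}_{\mathcal H}=\min\{f,h\}$ on $[p_0,\frac12)$, and at $\frac12$ by continuity.

\emph{The crossing point.} The function $h$ is strictly increasing. By \eqref{eq:fprime}, $f$ is strictly decreasing for $p\ge\frac1{1+\sqrt{s-1}}$. Since $\frac1{p_0}=1+\sqrt3<1+\sqrt{s-1}$, this covers $[p_0,1]$. With $\frac1{1-p_0}=1+\frac{\sqrt3}3$ and $\frac3{1+p_0}=3(\sqrt3-1)$ we obtain
\[
\frac1{h(p_0)}-\frac1{f(p_0)}=2(s-2)+3(\sqrt3-1)-(1+\sqrt3)-(s-1)\Big(1+\frac{\sqrt3}3\Big)=(s-7)\Big(1-\frac{\sqrt3}3\Big)\ge0 .
\]
So $f(p_0)\ge h(p_0)$, with equality if and only if $s=7$. This is the second place where $s\ge7$ enters: it puts the crossing into the range where Proposition~\ref{prop:main} applies. On the other hand $f(\frac12)=\frac1{2s}<\frac1{2(s-1)}=h(\frac12)$. Hence there is exactly one $q_s\in[p_0,\frac12)$ with $f(q_s)=h(q_s)$, and $q_7=p_0$. On this interval $f=h$ is equivalent to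
\[
\big(1+(s-2)p\big)(1+p)=p(1-p)\big(2s-1+2(s-2)p\big).
\]
The left side is $1+(s-1)p+(s-2)p^2$ and the right side is $(2s-1)p-3p^2-2(s-2)p^3$; their difference is the left side of \eqref{eq:cubic}.

\emph{The maximum.} We have $\mathrm{ed}_{\mathcal H}(q_s)=f(q_s)=h(q_s)$. For $0<p<q_s$, $\mathrm{ed}_{\mathcal H}(p)\le h(p)<h(q_s)$, and by continuity $\mathrm{ed}_{\mathcal H}(0)\le h(0)<h(q_s)$. For $q_s<p<1$, $\mathrm{ed}_{\mathcal H}(p)\le f(p)<f(q_s)$, and by continuity $\mathrm{ed}_{\mathcal H}(1)\le f(1)=0<f(q_s)$. Hence $p^*_{\mathcal H}=\{q_s\}$ and
\[
d^*_{\mathcal H}=h(q_s)=\Big(2(s-1)+\frac{1-2q_s}{1+q_s}\Big)^{-1}<\frac1{2(s-1)},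
\]
because $q_s<\frac12$. For $s=7$, $\frac1{h(p_0)}=10+3(\sqrt3-1)=7+3\sqrt3$. \qed

\begin{thebibliography}{9}

\bibitem{BM}
Balogh and Martin,
\emph{Edit distance and its computation},
Electron. J. Combin. \textbf{15} (2008), R20.

\bibitem{IMA}
\emph{The IMA Volumes in Mathematics and its Applications},
\texttt{https://tonundtext.de/es-media/171993443/45/0}.

\bibitem{MT}
Marchant and Thomason,
\emph{Extremal graphs and multigraphs with two weighted colours},
in: Fete of Combinatorics and Computer Science, 2010.

\end{thebibliography}

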